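# A free product of $q_\omega$-compact groups that is not $q_\omega$-compact

## 1. Finite subsystems, and why one would guess "yes"

The paper "Algebraic Geometry over Groups II. Logical Foundations" asks whether a free product of two $q_\omega$-compact groups is again $q_\omega$-compact. The property says that every single consequence of an infinite system of equations already follows from finitely many of them. The answer one would first guess is *yes*: it is a mild finiteness property, and a free product adds no relations between its factors. Let us fix the definitions and test this guess.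

Throughout, $[g,h]=ghg^{-1}h^{-1}$, and $\mathrm{Fr}(Y)$ is the free group on a finite set $Y=\{y_1,\dots,y_n\}$.

**Definition (equations).** A $G$-group is a group $H$ with a distinguished embedding $G\to H$. An *equation* with coefficients in $G$ is an element $s$ of $G[Y]=G*\mathrm{Fr}(Y)$. For a $G$-group $H$ and a system $S\subseteq G[Y]$ the *algebraic set* of $S$ is
$$V_H(S)=\{(h_1,\dots,h_n)\in H^n:\ s(h_1,\dots,h_n)=1\text{ for all }s\in S\}.$$

**Definition ($q_\omega$-compact).** A $G$-group $H$ is *$q_\omega$-compact* if for every finite $Y$, every $S\subseteq G[Y]$ and every $p\in G[Y]$ with $V_H(S)\subseteq V_H(p)$ there is a finite $S_0\subseteq S$ with $V_H(S_0)\subseteq V_H(p)$.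

**Definition (equationally Noetherian).** A $G$-group $H$ is *equationally Noetherian* if for every finite $Y$ and every $S\subseteq G[Y]$ there is a finite $S_0\subseteq S$ with $V_H(S_0)=V_H(S)$.

A group $H$ has one of these properties if it has it as an $H$-group, that is, for coefficients from $H$ itself. This is the only case we use. The second property implies the first: if $V_H(S_0)=V_H(S)$, the same $S_0$ serves every consequence $p$. In a $q_\omega$-compact group $S_0$ may depend on $p$.

**Finite and Abelian groups.** If $H$ is finite, then $H^n$ has finitely many subsets, so every system is equivalent to a finite subsystem. Let $C$ be Abelian and $S\subseteq C[Y]$. Evaluated in $C$, an equation reads $c\,h_1^{k_1}\cdots h_n^{k_n}=1$, so it is given by a pair $(c,k)\in C\times\mathbb Z^n$. The subgroup $\Gamma\le C\times\mathbb Z^n$ generated by $S$ has the same solutions as $S$. Its image in $\mathbb Z^n$ is finitely generated, say by the images of $s_1,\dots,s_r\in\Gamma$, and every element of $\Gamma$ is a product of an element of $\langle s_1,\dots,s_r\rangle$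 and some $(c,0)\in\Gamma$. If some such $c\neq1$, this one equation has no solution; otherwise $s_1,\dots,s_r$ suffice. Finitely many elements of $\Gamma$ involve only finitely many elements of $S$. So Abelian groups are equationally Noetherian, hence $q_\omega$-compact.

**Two free products.** Let $H\le GL_d(k)$ for a field $k$. After multiplication by powers of determinants, the equation $s(h)=1$ is a set of polynomial equations over $k$ in the entries of the $h_i$. By Hilbert's basis theorem finitely many $s\in S$ suffice, so $H$ is equationally Noetherian. This covers $\mathbb Z*\mathbb Z$, which embeds in $SL_2(\mathbb Z)$, and $\mathbb Z/2*\mathbb Z/2$: the involutions $\begin{pmatrix}-1&0\\0&1\end{pmatrix}$ and $\begin{pmatrix}-1&1\\0&1\end{pmatrix}$ are the affine maps $x\mapsto -x$ and $x\mapsto 1-x$; their product is a translation of infinite order, and two involutions with product of infinite order generate $\mathbb Z/2*\mathbb Z/2$. Both tests support "yes".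

**Direct products.** Let $H_1,H_2$ be $q_\omega$-compact. An equation $s$ over $H_1\times H_2$ has two coordinates $s^{(1)},s^{(2)}$, and $V(S)=V_{H_1}(S^{(1)})\times V_{H_2}(S^{(2)})$. Let $V(S)\subseteq V(p)$. If both factors are nonempty, then $V_{H_i}(S^{(i)})\subseteq V_{H_i}(p^{(i)})$ for $i=1,2$; take a finite subsystem for each and unite them. If, say, $V_{H_1}(S^{(1)})=\emptyset$, then $H_1\ne1$; apply $q_\omega$-compactness of $H_1$ to a constant equation $g$ with $1\ne g\in H_1$ to get a finite subsystem without solutions. So $H_1\times H_2$ is $q_\omega$-compact.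

The last test also shows where to look for trouble. An equation over a direct product is a *conjunction* of an equation over $H_1$ and one over $H_2$. In a free product one equation can say something else.

## 2. One commutator that says "or"

Recall that every nontrivial element of $H*C$ is in exactly one way an alternating product of nontrivial elements (syllables) of $H$ and of $C$; this is its reduced form.

**Lemma 1.** Let $G=H*C$. (a) If $1\ne z\in H$ and $g\in G$ commutes with $z$, then $g\in H$. (b) If $u,v\in H$ and $1\neq c\in C$, then $[u,cvc^{-1}]=1$ iff $u=1$ or $v=1$.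

*Proof.* (a) If $g\notin H$, write $g=g'h$ with $h\in H$ and $g'$ ending in a $C$-syllable. Then $gzg^{-1}=g'(hzh^{-1})g'^{-1}$ is reduced of length at least $3$, so it is not $z$. (b) If $u,v\ne1$, then $u\cdot c\cdot v\cdot c^{-1}\cdot u^{-1}\cdot c\cdot v^{-1}\cdot c^{-1}$ is reduced of length $8$. The converse is clear. $\square$

Suppose $H$ has a central element $z_0\ne1$. By (a) the equation $[y,z_0]=1$ over $H*C$ says exactly $y\in H$; by (b) the single equation $[p_0,c\,p_1c^{-1}]=1$ then says "$p_0=1$ or $p_1=1$". So $q_\omega$-compactness of $H*C$ forces compactness of $H$ for *disjunctions*. Here is the statement for $k$ disjuncts.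

**Proposition C.** Let $Z(H)\ne1$, $C\neq1$ and let $H*C$ be $q_\omega$-compact. If $V_H(S)\subseteq V_H(p_1)\cup\dots\cup V_H(p_k)$, then $V_H(S_0)\subseteq V_H(p_1)\cup\dots\cup V_H(p_k)$ for some finite $S_0\subseteq S$.

*Proof.* If $H$ is finite, every system over $H$ is equivalent to a finite subsystem. Let $H$ be infinite, $G=H*C$, $1\neq z_0\in Z(H)$, $1\ne c\in C$, let $h_1,\dots,h_k\in H$ be distinct, and put $g_i=ch_ic$.

**Step 1.** *The purpose is to place $k$ copies of $H$ in $G$ in free position.* For $i\ne j$ the element $g_i^{-1}g_j=c^{-1}(h_i^{-1}h_j)c$ is reduced and begins and ends with a $C$-syllable. Take a product $\prod_{l=1}^Ng_{i_l}u_lg_{i_l}^{-1}$ with $N\ge1$, $1\ne u_l\in H$ and $i_l\ne i_{l+1}$. It equals $g_{i_1}Wg_{i_N}^{-1}$, where $W=u_1(g_{i_1}^{-1}g_{i_2})u_2\cdots u_N$ is reduced and begins with an $H$-syllable. The element $g_{i_1}^{-1}g_{i_N}$ is $1$ or begins with a $C$-syllable, so $W\ne g_{i_1}^{-1}g_{i_N}$ and the product is nontrivial. Hence the subgroups $g_iHg_i^{-1}$ generate their free product.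

**Step 2.** *The purpose is to encode $k$ alternatives by one commutator.* In a free product, with $v_i$ in the $i$-th factor, $[\dots[[v_1,v_2],v_3],\dots,v_k]$ is trivial iff some $v_i=1$. Indeed, if no $v_i$ is $1$, induct: the commutator of the first $j$ entries is a nontrivial element of the free product of the first $j$ factors, $v_{j+1}$ is a nontrivial element of another factor, and nontrivial elements of two different free factors have a nontrivial commutator. The converse is clear. Put
$$p=[\dots[g_1p_1g_1^{-1},g_2p_2g_2^{-1}],\dots,g_kp_kg_k^{-1}],\qquad S'=S\cup\{[y_i,z_0]:i\le n\}.$$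
By Lemma 1(a), $V_G(S')=V_H(S)$, and on $H^n$ the equation $p=1$ says that some $p_i=1$. So $V_G(S')\subseteq V_G(p)$. A finite subsystem of $S'$ with this property, which we may enlarge so that it contains all $[y_i,z_0]$, gives the required $S_0$. $\square$

So we look for a $q_\omega$-compact $H$ with nontrivial center in which compactness fails for a disjunction of *two* equations. Such an $H$ exists, and the answer to the question is **no**.

**Theorem A.** There is a $q_\omega$-compact group $H$, nilpotent of class $3$, metabelian, of exponent $4$, such that $H*C$ is not $q_\omega$-compact for every nontrivial group $C$.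

With $C=\mathbb Z/2$ or $C=\mathbb Z$, which are Abelian and hence $q_\omega$-compact, this disproves the guess.

## 3. Class two is too small: instances of a single word

If $H$ is equationally Noetherian, any inclusion $V_H(S)\subseteq\bigcup V_H(p_i)$ passes to a finite $S_0$ with $V_H(S_0)=V_H(S)$. So our $H$ must be $q_\omega$-compact but not equationally Noetherian. A sensible person first tries nilpotent groups of class $2$, where commutators are bilinear and everything can be computed. This attempt stops at the following lemma.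

**Lemma 2.** Let $H$ be $q_\omega$-compact, $\omega(y,v)\in \mathrm{Fr}(y_1,\dots,y_n,v_1,\dots,v_k)$ a word without coefficients, and $a_i\in H^k$ $(i\in I)$. Then $S=\{\omega(y,a_i):i\in I\}$ is equivalent over $H$ to a finite subsystem.

*Proof.* Let $D=V_H(S)$. In the variables $(y,v)$ consider the system $S\cup\{\omega(b,v):b\in D\}$. If $(y,v)$ solves it, then $y\in D$, so $\omega(y,v)=1$: take $b=y$. Thus the system implies $\omega(y,v)=1$, and by $q_\omega$-compactness so do finitely many of its equations $\omega(y,a_{i_1}),\dots,\omega(y,a_{i_l}),\omega(b_1,v),\dots,\omega(b_m,v)$. Now let $y$ satisfy $\omega(y,a_{i_1})=\dots=\omega(y,a_{i_l})=1$ and let $i\in I$. As $b_j\in D$, we have $\omega(b_j,a_i)=1$ for all $j$. Hence $\omega(y,a_i)=1$. $\square$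

**Theorem B.** A nilpotent group of class $\le2$ is $q_\omega$-compact iff it is equationally Noetherian. The class-$3$ group $H$ of Theorem A is $q_\omega$-compact but not equationally Noetherian.

*Proof of the first sentence.* Let $H$ be $q_\omega$-compact of class $\le2$, $S\subseteq H[Y]$, $\Gamma=\langle S\rangle$. Deleting coefficients is a homomorphism from $H[Y]$ to the free nilpotent group $N$ of class $2$ on $Y$. Subgroups of the finitely generated nilpotent group $N$ are finitely generated, so there are $s_1,\dots,s_r\in\Gamma$ whose images generate the image of $\Gamma$. Let $\Gamma_0$ be the kernel on $\Gamma$. Every $s\in\Gamma$ is $s's_0$ with $s'\in\langle s_1,\dots,s_r\rangle$ and $s_0\in\Gamma_0$, so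
$$V_H(S)=V_H(s_1,\dots,s_r)\cap V_H(\Gamma_0).$$
Let $s_0\in\Gamma_0$, and evaluate it at $h\in H^n$. Move all coefficients $g$ to the left. In class $\leq 2$ we have $h_ig=gh_i[h_i,g]$ and $h_i^{-1}g=gh_i^{-1}[h_i,g^{-1}]$, with central commutators that are bilinear; the factors with the same $i$ combine. So $s_0(h)=c\cdot u(h)\cdot\prod_i[h_i,c_i]$ with $c,c_i\in H$ depending only on $s_0$, where $u\in\gamma_3(\mathrm{Fr}(Y))$ is $s_0$ without coefficients, and $u(h)=1$. Hence $V_H(\Gamma_0)$ is defined by instances of the single word $v_0\prod_i[y_i,v_i]$. By Lemma 2 finitely many elements of $\Gamma_0$ suffice. Altogether finitely many elements of $\Gamma$, hence finitely many elements of $S$, define $V_H(S)$. The other implication is general. $\square$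

The second sentence follows from Section 5 and the rest of the lecture. The obstruction tells us what to build: an infinite system that is *not* made of instances of one word. In class $3$ we can use products of double commutators whose number of factors grows.

## 4. Tensors of growing rank and the group $H$

Let $F=\mathbb F_2$ (so signs do not matter), $\otimes=\otimes_F$, $X^*=\mathrm{Hom}_F(X,F)$. The *rank* $\mathrm{rk}(\rho)$ of $\rho\in A\otimes B$ is the least number of pure tensors $a\otimes b$ with sum $\rho$; it is the rank of the coefficient matrix of $\rho$ in bases of $A$ and $B$, and it is subadditive.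

**Definition (slices).** For $f\in X^*$ and a space $W$ write also $f$ for $f\otimes1:X\otimes W\to W$. The *slices* of $P\in X\otimes W$ are the elements $f(P)\in W$, $f\in X^*$.

For instance, if $x,x'$ are independent, $P=x\otimes w+x'\otimes w'$ has the slices $0,w,w',w+w'$. For a subspace $W'\subseteq W$ we have $P\in X\otimes W'$ iff all slices lie in $W'$: write $P=\sum_ix_i\otimes w_i$ with independent $x_i$; then each $w_i$ is a slice. In the same way, $P$ is determined by its slices.

**The tensors.** Let $A,B$ have bases $\{a_{mj}\}$, $\{b_{mj}\}$ ($m\ge1$, $1\le j\le m$), let $L=A\otimes B$ and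
$$\tau_m=\sum_{j\le m}a_{mj}\otimes b_{mj},\qquad E=\langle\tau_m:m\ge1\rangle=E_K\oplus E_{>K},$$
where $E_K=\langle\tau_m:m\le K\rangle$, $E_{>K}=\langle\tau_m:m>K\rangle$. For $e\in E$ let $e_{>K}$ be its component in $E_{>K}$. Thus $\tau_1=a_{11}\otimes b_{11}$ and $\tau_2=a_{21}\otimes b_{21}+a_{22}\otimes b_{22}$. The coefficient matrix of $\sum_{m\in I}\tau_m$ is an identity block of size $\sum_{m\in I}m$, so
$$e\in E,\ \mathrm{rk}(e)\le K\ \Longrightarrow\ e\in E_K.\tag{1}$$
In particular $a_{21}\otimes b_{21}\notin E$: it has rank $1$, and the only nonzero element of $E$ of rank $\le 1$ is $\tau_1$.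

**The labels.** Let $X=E^*\oplus Fd$ with a new vector $d\ne0$. For $x=\xi+\varepsilon d$ with $\xi\in E^*$, $\varepsilon\in F$, and $e\in E$, put $x(e)=\xi(e)$; so $d(e)=0$. Let $\mathrm{ev}:X\otimes E\to F$, $x\otimes e\mapsto x(e)$, and
$$R=\ker\mathrm{ev}\subseteq X\otimes E\subseteq X\otimes L.$$
For example, $\mathrm{ev}(x\otimes\tau_1+x'\otimes\tau_2)=x(\tau_1)+x'(\tau_2)$.

**The group.** Let $F\oplus A$, $F\oplus B$ be commutative algebras with $A^2=B^2=0$, and
$$\Lambda=(F\oplus A)\otimes(F\oplus B)=F\oplus A\oplus B\oplus L,\qquad J=A\oplus B\oplus L.$$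
The product of $a\in A$ and $b\in B$ is $a\otimes b$, and $J^2=L$, $J^3=0$, $JL=0$. Let $T=\{(1+a)(1+b):a\in A,b\in B\}\le\Lambda^\times$. As $(1+a)(1+a')=1+(a+a')$, we have $T\cong A\times B$, and $t^2=1$ for $t\in T$. Put
$$\hat M=X\otimes\Lambda,\quad\hat H=\hat M\rtimes T,\quad M=\hat M/R,\quad H=M\rtimes T=\hat H/R,$$
with $(m,t)(m',t')=(m+tm',tt')$. Since $T\subseteq1+J$ and $JL=0$, $T$ acts trivially on $X\otimes L$. So $X\otimes L$ is central in $\hat H$, and its subgroup $R$ is a central subgroup and a submodule. We have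
$$M=X\oplus(X\otimes A)\oplus(X\otimes B)\oplus Z,\qquad Z=(X\otimes L)/R,$$
and $Z$ is central in $H$. For $0\ne x\in X$ and $\rho\in L$ we have $x\otimes\rho\in X\otimes E$ iff $\rho\in E$, hence
$$x\otimes\rho=0\text{ in }Z\iff\rho\in E\text{ and }x(\rho)=0.\tag{2}$$

**First properties.** $M$ and $H/M\cong T$ are Abelian, so $H$ is metabelian. For $t\in T$, $m\in M$ we have $[t,m]=(t-1)m$. The group $H/JM$ is Abelian, so $[H,H]\subseteq JM$; then $[H,JM]\subseteq J^2M$ and $[H,J^2M]\subseteq J^3M=0$, and the class is at most $3$. It is exactly $3$, because $[1+b,[1+a,d]]=d\otimes a\otimes b\ne0$ in $Z$ when $a\otimes b\notin E$. Since $(m,t)^2=((1+t)m,1)$ and $2M=0$, we have $h^4=1$ for all $h$; the exponent is $4$ because a group of exponent $2$ is Abelian.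

**Why the ranks must grow.** Run the same recipe with linearly independent tensors $\tau'_m=\sum_{j\le r}a'_{mj}\otimes b'_{mj}$ of rank at most a fixed $r$. Then the equations $\prod_{j\le r}[1+b'_{mj},[1+a'_{mj},y]]$ are instances of one word. If the resulting group were $q_\omega$-compact, Lemma 2 would make them equivalent to those with $m\le k$ for some $k$. But at $y=\xi\in E'^*$ with $\xi(\tau_m')=0$ for $m\le k$ and $\xi(\tau'_{k+1})=1$, the $m$-th equation has value $\xi\otimes\tau_m'$, which is trivial for $m\le k$ and nontrivial for $m=k+1$. So bounded rank fails.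

## 5. $H*C$ fails for every $C\ne1$

Let $G=H*C$, $1\ne c\in C$, $0\ne z_0\in Z$, $a=a_{21}$, $b=b_{21}$. In one variable $y$ put
$$S=\{[y,z_0],[y,d]\}\cup\{s_m:m\ge1\},\qquad s_m(y)=\prod_{j\le m}[1+b_{mj},[1+a_{mj},y]],$$
$$p_0(y)=[1+b,[1+a,y]],\quad p_1(y)=[1+b,[1+a,yd^{-1}]],\quad p(y)=[p_0(y),\,c\,p_1(y)\,c^{-1}].$$

**Step 1.** *We translate the equations into linear conditions.* By Lemma 1(a), $[y,z_0]=1$ iff $y\in H$. For $y=(m,t)\in H$ with $t=(1+a')(1+b')$ we have $[y,d]=(t-1)d=d\otimes a'+d\otimes b'+d\otimes a'\otimes b'$, which is $0$ iff $a'=b'=0$. So the first two equations say $y\in M$. For $y\in M$ with $X$-component $x$,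
$$[1+b'',[1+a'',y]]=a''b''y=x\otimes a''\otimes b''\ \text{ in }Z,$$
because $a''b''\in L$ kills the other components. So $s_m(y)=x\otimes\tau_m$, and by (2): $s_m(y)=1$ iff $x(\tau_m)=0$. As $a\otimes b\notin E$, $p_0(y)=1$ iff $x=0$, and $p_1(y)=1$ iff $x=d$.

**Step 2.** *We check that $S$ implies $p$.* A point of $V_G(S)$ is a $y\in M$ with $x(\tau_m)=0$ for all $m$, that is, $x\in\{0,d\}$. Then $p_0(y)=1$ or $p_1(y)=1$, so $p(y)=1$.

**Step 3.** *We check that no finite subsystem implies $p$.* Let $S_0\subseteq S$ be finite, involving only $s_m$ with $m\le k$. Take $y=x\in E^*\subseteq M$, $x\neq0$, vanishing on $E_k$. Then $y\in V_G(S_0)$. Since $x\ne0$ and $x\ne d$, $p_0(y)$ and $p_1(y)$ are in $H\setminus\{1\}$, and $p(y)\neq1$ by Lemma 1(b). Hence $G$ is not $q_\omega$-compact. $\square$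

The same points show that over $H$ the system $\{[y,d]\}\cup\{s_m:m\ge1\}$ is not equivalent to any finite subsystem: a finite part involving only $m\le k$ has a solution $y=x\in E^*$ with $x(\tau_{k+1})=1$. So $H$ is not equationally Noetherian.

**What $d$ is for.** With $X=E^*$, without $d$, the construction would fail to be $q_\omega$-compact: let $\xi\in E^*$ with $\xi(\tau_1)=1$. The system $\{[y,\xi]\}\cup\{s_m\}$ says $y\in M$ and $x=0$, so it implies $p_0$, and no finite part does, by the argument of Step 3. With $d$ present there is a second limit point. Let us test a consequence $p$ of $\{[y,d]\}\cup\{s_m\}$ over $H$ that has the form $p(y)=x\otimes\rho+\theta$ in $Z$ for $y\in M$, with $\rho\in L$, $\theta\in X\otimes L$. It must hold at $x=0$ and $x=d$. So $\theta\in R$ and $d\otimes\rho\in R$, whence $\rho\in E$, say $\rho=\sum_{m\in I}\tau_m$ with $I$ finite, and $p$ says $\sum_{m\in I}x(\tau_m)=0$. This follows from $[y,d]$ and the $s_m$ with $m\in I$. A single affine equation cannot separate $\{0,d\}$ from its neighbors; a disjunction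 can. It remains to prove that $H$ is $q_\omega$-compact for *all* systems.

## 6. From equations over $H$ to functions on $\mathbb W_n$

**Functions on $T^n$.** For $t=(t_1,\dots,t_n)\in T^n$ write $t_k=(1+a_k)(1+b_k)$. Let $\mathcal O_n$ be the algebra of functions $T^n\to\Lambda$ generated by the constants and the functions $a_k,b_k$. Products of two elements of $A$ or of two elements of $B$ vanish, and $J^3=0$, so its elements are the functions
$$\phi(t)=\kappa+\alpha+\beta+\rho+\sum_k(\lambda_ka_k+\lambda_k'b_k)+\sum_k(a_k\otimes\beta_k+\alpha_k\otimes b_k)+\sum_{k,l}\nu_{kl}\,a_k\otimes b_l\tag{3}$$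
with $\kappa,\lambda_k,\lambda'_k,\nu_{kl}\in F$, $\alpha,\alpha_k\in A$, $\beta,\beta_k\in B$, $\rho\in L$. The augmentation (the $F$-component) is the constant $\kappa$, and $\kappa+\alpha+\beta+\rho=\phi(1,\dots,1)$. Elements of $X\otimes\mathcal O_n$ are regarded as functions $T^n\to X\otimes\Lambda$.

**Evaluating a word.** In $\hat H$ we have $(m_1,t_1)\cdots(m_N,t_N)=(\sum_lt_1\cdots t_{l-1}m_l,\ t_1\cdots t_N)$ and $(m,t)^{-1}=(t^{-1}m,t^{-1})$. Let $q\in\hat H[y_1,\dots,y_n]$, let $k(q)\in F^n$ be the vector of its exponent sums mod $2$, and let $\hat h_i=(m_i,t_i)\in\hat H$. Then, as $t_i^2=1$,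
$$q(\hat h)=\Big(\mu_q(\hat h),\ c_q\prod_it_i^{k_i(q)}\Big),\qquad\mu_q(\hat h)=\sum_i\phi_{q,i}(t)m_i+\psi_q(t).\tag{4}$$
Here $c_q\in T$ is the product of the $T$-parts of the coefficients. The function $\phi_{q,i}\in\mathcal O_n$ is a sum, over the occurrences of $y_i^{\pm1}$, of the $T$-part of the prefix before it (times $t_i^{-1}$ for an inverse letter). Each summand has augmentation $1$, so $\phi_{q,i}$ has augmentation $k_i(q)$. A coefficient $(m_0,t_0)$ contributes its prefix times $m_0\in X\otimes\Lambda$, so $\psi_q\in X\otimes\mathcal O_n$. If $q,q'$ have identically trivial $T$-part, then $\mu_{qq'}=\mu_q+\mu_{q'}$.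

Two examples. For $q=[y_1,d]$ we get $\phi_{q,1}=1+1=0$ and $\psi_q=(t_1-1)d=d\otimes(a_1+b_1+a_1\otimes b_1)$. For $q=[y_1,[1+b',y_2]]$ with $b'\in B$: the inner commutator is $b'm_2\in\hat M$, so $\mu_q=(t_1-1)b'm_2=(a_1\otimes b')m_2$.

**The reduced functions.** Let
$$\mathbb W_n=X^n\times(X\otimes A)^n\times(X\otimes B)^n\times A^n\times B^n\ni w=(x_i,u_i,v_i,a_i,b_i),$$
with $m_i:=x_i+u_i+v_i$ and $t_i:=(1+a_i)(1+b_i)$. Let $\mathcal F_n$ be the additive group of functions $\mu:\mathbb W_n\to X\otimes\Lambda$,
$$\mu(w)=\sum_i\phi_i(t)m_i+\psi(t),\qquad\phi_i\in\mathcal O_n\text{ of augmentation }0,\ \psi\in X\otimes\mathcal O_n.\tag{5}$$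
Here $\psi$ and the $\phi_i$ are determined by $\mu$ and depend additively on it: $\psi(t)$ is the value when all $m_k=0$, and $\phi_i(t)d$ is $\mu(w)-\psi(t)$ when $m_i=d$ and the other $m_k$ are $0$. We write $\phi_{\mu,i},\psi_\mu$ when necessary.

**Proposition 3.** Let $\mathcal N\le\mathcal F_n$ be an additive subgroup and $\pi\in\mathcal F_n$. If for every finite $\Delta\subseteq\mathcal N$ there is $w$ with $\mu(w)\in R$ for all $\mu\in\Delta$ and $\pi(w)\notin R$, then there is $w$ with $\mu(w)\in R$ for all $\mu\in\mathcal N$ and $\pi(w)\notin R$.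

**Claim.** Proposition 3 implies that $H$ is $q_\omega$-compact.

*Proof.* Let $S\subseteq H[y_1,\dots,y_n]$ and $p$ be such that $V_H(S_0)\not\subseteq V_H(p)$ for all finite $S_0\subseteq S$. We must show $V_H(S)\not\subseteq V_H(p)$.

**Step 1.** *We pass to $\hat H$, where formula (4) holds.* Lift $p$ and each element of $S$ to $\hat H[y_1,\dots,y_n]$, and again call the lift of $p$ by $p$. Let $\Gamma$ be the subgroup generated by the lifts of $S$. For $\Delta\subseteq\hat H[y_1,\dots,y_n]$ put
$$\mathcal V(\Delta)=\{\hat h\in\hat H^n:\ q(\hat h)\in R\text{ for all }q\in\Delta\}.$$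
Since $H=\hat H/R$ and every finite subset of $\Gamma$ lies in the subgroup generated by finitely many lifts, $\mathcal V(\Delta)\not\subseteq\mathcal V(p)$ for all finite $\Delta\subseteq\Gamma$. We need $\mathcal V(\Gamma)\not\subseteq\mathcal V(p)$.

**Step 2.** *We isolate the equations with nonzero exponent sums mod $2$; there are essentially finitely many.* By row reduction, and after renumbering the variables, choose $s_1,\dots,s_r\in\Gamma$ such that $k(s_1),\dots,k(s_r)$ is a basis of $k(\Gamma)$ and $k_i(s_j)=\delta_{ij}$ for $i,j\le r$. Let $\Gamma^\circ=\Gamma\cap\ker k$; then $\Gamma$ is generated by $\Gamma^\circ$ and the $s_j$. Multiplying $p$ by an element of $\langle s_1,\dots,s_r\rangle$ we may assume $k_j(p)=0$ for $j\le r$. This does not change $\mathcal V(p)\cap\mathcal V(s_1,\dots,s_r)$, so the hypothesis remains true for finite $\Delta\supseteq\{s_1,\dots,s_r\}$, and the conclusion for the new $p$ gives it for the old one.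

**Step 3.** *We solve $s_1,\dots,s_r$ for the first $r$ variables.* By (4), $\hat h\in\mathcal V(s_1,\dots,s_r)$ iff two conditions hold for $j\le r$. The first is $t_j=c_{s_j}\prod_{i>r}t_i^{k_i(s_j)}$, so that $a_j$ and $b_j$ are affine functions of $(a_i)_{i>r}$ and of $(b_i)_{i>r}$ respectively, with linear coefficients in $F$. The second is
$$\sum_{i\le r}\phi_{s_j,i}m_i+\sum_{i>r}\phi_{s_j,i}m_i+\psi_{s_j}\in R.$$
Substituting the expressions for $t_j$, $j\le r$, turns elements of $\mathcal O_n$ into elements of $\mathcal O_{n-r}$ with the same augmentation. After substitution, the matrix $U=(\phi_{s_j,i})_{i,j\le r}$ (row $j$, column $i$) has entries of augmentation $\delta_{ij}$. So $U-1$ has values in $J$, $(U-1)^3=0$, and $U^{-1}=1+(U-1)+(U-1)^2$ over $\mathcal O_{n-r}$. As $JR\subseteq JL\cdot X=0$ (that is, $J$ kills $X\otimes L\supseteq R$), $U^{-1}$ acts as the identity on $R^r$. The second condition becomes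
$$(m_j)_{j\le r}\in U^{-1}\Big(\sum_{i>r}\phi_{s_j,i}m_i+\psi_{s_j}\Big)_{j\le r}+R^r.$$

**Step 4.** *We substitute this into the remaining equations.* Let $q\in\Gamma^\circ\cup\{p\}$. For $j\le r$ the function $\phi_{q,j}$ has augmentation $0$, so it kills the ambiguity in $R^r$. We obtain
$$\mu_q=\sum_{i>r}\phi'_{q,i}m_i+\psi'_q,\qquad\phi'_{q,i}\in\mathcal O_{n-r}\text{ of augmentation }k_i(q),\quad\psi'_q\in X\otimes\mathcal O_{n-r}.$$
For $q\in\Gamma^\circ$ the $T$-part is the constant $c_q$, and $c_q=1$ because $\mathcal V(q)\ne\emptyset$. Moreover the components of $m_i$ ($i>r$) in $X\otimes L$ do not matter for $q\in\Gamma^\circ$, since $\phi'_{q,i}$ has augmentation $0$. So $\mathcal N=\{\mu_q:q\in\Gamma^\circ\}$ is a subgroup of $\mathcal F_{n-r}$, with variables indexed by $i>r$.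

**Step 5.** *We apply Proposition 3; there are two cases.*

*Case $k(p)=0$ and $c_p=1$.* Then $\pi=\mu_p\in\mathcal F_{n-r}$. The hypothesis for the sets $\Delta\cup\{s_1,\dots,s_r\}$, $\Delta\subseteq\Gamma^\circ$ finite, is the hypothesis of Proposition 3. Its conclusion gives a point of $\mathcal V(\Gamma)\setminus\mathcal V(p)$.

*All other cases.* Apply Proposition 3 to $\mathcal N$ and the constant $\pi=d\otimes a_{21}\otimes b_{21}\notin R$. Its hypothesis holds, since $\mathcal V(\Delta)\ne\emptyset$ for all finite $\Delta\subseteq\Gamma$. We get a point $\hat h\in\mathcal V(\Gamma)$. If $k(p)=0$ and $c_p\ne1$, then $\mathcal V(p)=\emptyset$ and we are done. Otherwise $k_i(p)=1$ for some $i>r$. If the $T$-part of $p(\hat h)$ is nontrivial, then $\hat h\notin\mathcal V(p)$. If it is trivial, add $\zeta\in X\otimes L$ to $m_i$ and adjust the $m_j$, $j\le r$, by Step 3. The point stays in $\mathcal V(\Gamma)$, the $T$-part of $p$ does not change, and $\mu_p$ changes by $\phi'_{p,i}\zeta=\zeta$. With $\zeta=0$ or with some $\zeta\notin R$ we get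 a point outside $\mathcal V(p)$. $\square$

The rest of the lecture proves Proposition 3. If $n=0$, then $\mathbb W_0$ is a point, and the hypothesis for the sets $\Delta=\{\mu\}$ is the conclusion. So let $n\ge1$, fix $\mathcal N$ and $\pi$, and put $K=8n$.

The condition $\mu(w)\in R$ has two halves: $\mu(w)\in X\otimes E$, and $\mathrm{ev}(\mu(w))=0$. The first half will turn out to be a closed condition in a Noetherian topology, so finitely many $\mu$ suffice for it. The second half is not of this kind: already the conditions $x(\tau_m)=0$ are infinitely many independent ones. But it is linear, and $E^*$ is a *full* dual space, so arbitrary compatible linear conditions can be met. The work lies in making the two halves cooperate.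

## 7. Ranks of slices pin down the tail in $E_{>K}$

For $\mu\in\mathcal F_n$ let $P_\mu(w)\in X\otimes L$ be the component of $\mu(w)$ in $X\otimes L$ (its "$L$-component"), and $P^h_\mu(w)$ that of $\mu^h(w)=\sum_i\phi_{\mu,i}(t)m_i=\mu(w)-\psi_\mu(t)$. Let $\rho_{\mu,i}\in L$ be the $L$-component of $\phi_{\mu,i}(1,\dots,1)$, let $\theta_\mu\in X\otimes L$ be that of $\psi_\mu(1,\dots,1)$, and
$$Q_\mu(x)=\sum_ix_i\otimes\rho_{\mu,i}+\theta_\mu.$$
All of these are additive in $\mu$.

**Lemma 4.** For all $w\in\mathbb W_n$ and $f\in X^*$,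
$$\mathrm{rk}\big(f(P_\mu(w))-f(Q_\mu(x))\big)\le4n,\qquad\mathrm{rk}\Big(f(P^h_\mu(w))-\sum_if(x_i)\rho_{\mu,i}\Big)\le4n.$$

*Proof.* As $\phi_i$ has augmentation $0$, write $\phi_i(t)=\alpha_i(t)+\beta_i(t)+\lambda_i(t)$ with values in $A$, $B$, $L$. The $L$-component of $\phi_i(t)m_i$ comes from $\lambda_i$ times $x_i$, $\beta_i$ times $u_i$, and $\alpha_i$ times $v_i$. Applying $f$ gives
$$f(x_i)\lambda_i(t)+f(u_i)\otimes\beta_i(t)+\alpha_i(t)\otimes f(v_i).$$
By (3), $\lambda_i(t)-\rho_{\mu,i}$ is a sum of terms each containing a factor $a_k$ or $b_k$. Likewise $f(\psi)\in\mathcal O_n$, and its $L$-component is $f(\theta_\mu)$ plus such terms. Collecting by the factor $a_k$ or $b_k$, the first difference is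
$$\sum_i\alpha_i(t)\otimes f(v_i)+\sum_if(u_i)\otimes\beta_i(t)+\sum_ka_k\otimes(\cdots)+\sum_k(\cdots)\otimes b_k,$$
a sum of $4n$ pure tensors. The second claim is the case $\psi=0$. $\square$

In the example $\mu_q=(a_1\otimes b')m_2$ of Section 6 we have $n=2$, $\rho_{\mu,1}=\rho_{\mu,2}=0$, $\theta_\mu=0$, and the slices $f(x_2)\,a_1\otimes b'$ have rank at most $1$. If they lie in $E$, they lie in $E_1\subseteq E_K$ by (1), whatever $w$ is.

**The partial function $\sigma$.** Let $e,e'\in E$ and $\rho\in L$ satisfy $\mathrm{rk}(e-\rho),\mathrm{rk}(e'-\rho)\le4n$. Then $\mathrm{rk}(e-e')\le8n=K$, so $e-e'\in E_K$ by (1). Hence there is a well-defined partial function $\sigma$ from $L$ to $E_{>K}$: $\sigma(\rho)=e_{>K}$ if some $e\in E$ has $\mathrm{rk}(e-\rho)\le4n$. Note $\sigma(0)=0$. By Lemma 4,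
$$\begin{aligned}f(P_\mu(w))\in E&\ \Rightarrow\ f(P_\mu(w))_{>K}=\sigma\big(f(Q_\mu(x))\big),\\ f(P^h_\mu(w))\in E&\ \Rightarrow\ f(P^h_\mu(w))_{>K}=\sigma\Big(\sum_if(x_i)\rho_{\mu,i}\Big),\end{aligned}\tag{6}$$
where it is part of the assertion that $\sigma$ is defined at these arguments. So the infinite part of such a slice depends only on the $x_i$ and on constants of $\mu$.

## 8. A Noetherian topology in which $\mu(w)\in X\otimes E$ is closed

Let $\Omega$ be the rational function field over $F$ in independent indeterminates: one for each element of a basis of $X$ and, for each $c\in\{0,\dots,K\}$, one for each $a_{mj}$ and one for each $b_{mj}$ (the "$c$-th set"). Sending basis elements to indeterminates gives injective linear maps $X\to\Omega$ (independent of $c$) and $A\to\Omega$, $B\to\Omega$ (depending on $c$). Write $\iota_c$ for them and for the linear maps from $X\otimes A$, $X\otimes B$, $L$, $X\otimes L$ to $\Omega$ obtained by multiplying them. These are injective, since distinct basis tensors give distinct monomials. For $1\le j\le K$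 let $f_j\in X^*$, $f_j(x)=x(\tau_j)$.

Map $\mathbb W_n\to\Omega^D$ by the finitely many coordinates
$$\iota_0(x_i);\quad\iota_c(u_i),\iota_c(v_i),\iota_c(a_i),\iota_c(b_i)\ (0\le c\le K);\quad f_j(x_i)\in F,\ \iota_0(f_j(u_i)),\iota_0(f_j(v_i))\ (1\le j\le K).$$
The closed sets of $\mathbb W_n$ are the preimages of the Zariski closed subsets of $\Omega^D$. By Hilbert's basis theorem every intersection of closed sets equals the intersection of finitely many of them; that is, the topology is Noetherian.

For $\mu\in\mathcal F_n$, $e_i\in L$, $\Theta\in X\otimes L$ consider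
$$\tilde P(w)=P_\mu(w)+\sum_ix_i\otimes e_i+\Theta.$$
By (3) and (5), $\iota_c(\tilde P(w))$ and $\iota_0(f_j(\tilde P(w)))$ are polynomials over $\Omega$ in the coordinates. For instance $x_i\otimes a_k\otimes\beta$ goes to $\iota_0(x_i)\iota_c(a_k)\iota_c(\beta)$ under $\iota_c$, and its slice under $f_j$ goes to $f_j(x_i)\iota_0(a_k)\iota_0(\beta)$; the term $a_k\cdot v_i$ goes to $\iota_c(a_k)\iota_c(v_i)$ and to $\iota_0(a_k)\iota_0(f_j(v_i))$. The other terms are similar.

**Lemma 5.** For $P\in X\otimes L$ we have $P\in X\otimes E_K$ iff the $(K+1)\times(K+1)$ determinant with rows $(\iota_c(P),\iota_c(\tau_1),\dots,\iota_c(\tau_K))$, $0\le c\le K$, vanishes.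

*Proof.* *Only if.* If $P=\sum_jy_j\otimes\tau_j$ with $y_j\in X$, the first column is the combination of the others with the coefficients $\iota_0(y_j)$, which do not depend on $c$.

*If.* Let $k_X\subset\Omega$ be the subfield generated by the indeterminates of $X$. Then $X\otimes L\subseteq k_X\otimes L$, and $(X\otimes L)\cap(k_X\otimes E_K)=X\otimes E_K$, as one sees with a complement of $E_K$ in $L$. So if $P\notin X\otimes E_K$, then $P,\tau_1,\dots,\tau_K$ are linearly independent over $k_X$ in $k_X\otimes L$. Extend $\iota_c:L\to\Omega$ to a $k_X$-linear map on $k_X\otimes L$; on $X\otimes L$ it agrees with $\iota_c$. It suffices to show: *if $g_0,\dots,g_s\in k_X\otimes L$, $s\le K$, are $k_X$-independent, then $\det(\iota_c(g_j))_{0\le c,j\le s}\ne0$.*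

Induct on $s$. For $s=0$ this is the injectivity of $\iota_0$ on $k_X\otimes L$, which holds because distinct monomials in the $0$-th set are independent over $k_X$. Let $s\ge1$ and expand along the row $c=s$: the determinant is $\sum_j\pm\iota_s(g_j)D_j$, where $D_j$ lies in the field $\Omega'$ generated by $k_X$ and the sets with index $<s$, and $D_s\ne0$ by induction. The $g_j$ are independent over $\Omega'$ in $\Omega'\otimes L$, so $\sum_j\pm D_jg_j\neq0$ there. The $\Omega'$-linear extension $\Omega'\otimes L\to\Omega$ of $\iota_s$ is injective, since distinct monomials in new indeterminates are independent over $\Omega'$. So the determinant is nonzero. $\square$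

**Lemma 6.** The following subsets of $\mathbb W_n$ are closed.

1. $\{w:\tilde P(w)\in X\otimes E_K\}$.
2. $\{w:\tilde P(w)\in X\otimes E_K,\ \mathrm{ev}(\tilde P(w))=\varepsilon\}$ for $\varepsilon\in F$.
3. $Y_\mu=\{w:\mu(w)\in X\otimes E\}$.

*Proof.* (1) By Lemma 5 this is the zero set of a polynomial in the coordinates.

(2) *We read off $\mathrm{ev}$ from finitely many slices.* If $\tilde P=\sum_{j\le K}y_j\otimes\tau_j$, then $f_j(\tilde P)=\sum_{j'}f_j(y_{j'})\tau_{j'}\in E_K$, and $\mathrm{ev}(\tilde P)=\sum_jy_j(\tau_j)=\sum_jf_j(y_j)$ is the sum over $j$ of the $\tau_j$-coefficients of $f_j(\tilde P)$. So the set is the intersection of the set in (1) with the union, over the finitely many tuples $(e_1,\dots,e_K)\in E_K^K$ with $\sum_j(\tau_j\text{-coefficient of }e_j)=\varepsilon$, of the closed sets $\{w:\iota_0(f_j(\tilde P(w)))=\iota_0(e_j)\ \forall j\}$.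

(3) The components of $\mu(w)$ in $X$, $X\otimes A$, $X\otimes B$ vanish iff their images under $\iota_0$ do, and these are polynomials in the coordinates. It remains to treat $\{w:P_\mu(w)\in X\otimes E\}$. *We subtract a tail that depends linearly on $Q_\mu$, so as to fall into case (1).* Let $L_\mu\subseteq L$ be the span of the $\rho_{\mu,i}$ and the slices of $\theta_\mu$. It is finite-dimensional, hence finite, and $Q_\mu(x)\in X\otimes L_\mu$.

Suppose $P_\mu(w)\in X\otimes E$. By (6), the linear map $f\mapsto f(P_\mu(w))_{>K}$ on $X^*$ equals $f\mapsto\sigma(f(Q_\mu(x)))$. So $\sigma$ is defined on the subspace $L'=\{f(Q_\mu(x)):f\in X^*\}\subseteq L_\mu$, and it is linear there: $\sigma(f(Q_\mu(x))+f'(Q_\mu(x)))=\sigma((f+f')(Q_\mu(x)))$ is the sum of the two values.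

For each subspace $L'\subseteq L_\mu$ on which $\sigma$ is defined and linear, let $\lambda_{L'}:L_\mu\to E_{>K}$ extend $\sigma|_{L'}$ by $0$ on a chosen complement. For the $L'$ above, the slices of $P_\mu(w)-(1\otimes\lambda_{L'})Q_\mu(x)$ are $f(P_\mu(w))-f(P_\mu(w))_{>K}\in E_K$. Conversely, if $P_\mu(w)-(1\otimes\lambda)Q_\mu(x)\in X\otimes E_K$ for some linear $\lambda:L_\mu\to E_{>K}$, then $P_\mu(w)\in X\otimes E$. So the set is the union, over the finitely many $L'\subseteq L_\mu$ on which $\sigma$ is defined and linear, of the sets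
$$\{w:P_\mu(w)-(1\otimes\lambda_{L'})Q_\mu(x)\in X\otimes E_K\}.$$
Each is of the form (1), with $e_i=\lambda_{L'}(\rho_{\mu,i})$ and $\Theta=(1\otimes\lambda_{L'})\theta_\mu$, hence closed. $\square$

## 9. Rigid functions, and the choice of a point

**Step 1.** *We reduce membership in $X\otimes E$ to finitely many functions and find linear maps that preserve it.* By Lemma 6(3), $Y=\bigcap_{\mu\in\mathcal N}Y_\mu=\bigcap_{\mu\in\mathcal N_*}Y_\mu$ for a finite $\mathcal N_*\subseteq\mathcal N$. Let $X_0\subseteq X$ be finite-dimensional with $\psi_\mu\in X_0\otimes\mathcal O_n$ for all $\mu\in\mathcal N_*\cup\{\pi\}$. Fix $X=X_0\oplus X_c$ with projections $\mathrm{pr}_0,\mathrm{pr}_c:X\to X$. A linear $g:X\to X$ acts on $\mathbb W_n$ by $gw=(gx_i,gu_i,gv_i,a_i,b_i)$. If $g|_{X_0}=\mathrm{id}$, then $\mu(gw)=g\mu(w)$ for $\mu\in\mathcal N_*\cup\{\pi\}$, because $g$ commutes with multiplication by $\Lambda$ and fixes $\psi_\mu(t)$. Hence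
$$w\in Y\Rightarrow gw\in Y;\qquad w\in Y_\pi\Rightarrow gw\in Y_\pi\qquad(g|_{X_0}=\mathrm{id}).\tag{7}$$
So $\mu(gw)\in X\otimes E$ for *all* $\mu\in\mathcal N$ when $w\in Y$, although $\mu(gw)=g\mu(w)$ may fail for $\mu\notin\mathcal N_*$.

**Step 2.** *We sort the approximate solutions into finitely many kinds.* For each finite $\Delta$ with $\mathcal N_*\subseteq\Delta\subseteq\mathcal N$ fix, by the hypothesis of Proposition 3, a point $w_\Delta$ with $\mu(w_\Delta)\in R$ for $\mu\in\Delta$ and $\pi(w_\Delta)\notin R$. As $R\subseteq X\otimes E$, we have $w_\Delta\in Y$. Attach to a point $w$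

* $x^0(w)=(\mathrm{pr}_0x_i)_i\in X_0^n$,
* $\Phi(w)=\{(f(x_1),\dots,f(x_n)):f\in X^*,\ f|_{X_0}=0\}\subseteq F^n$,

and to $w=w_\Delta$ also its type: **I** if $\pi(w_\Delta)\notin X\otimes E$; **II** if $\pi(w_\Delta)\in X\otimes E$, in which case $\mathrm{ev}(\pi(w_\Delta))=1$. There are finitely many triples $(x^0,\Phi,\text{type})$. So there is one triple, fixed from now on, such that every finite $\Delta\subseteq\mathcal N$ is contained in a finite $\Delta'\supseteq\mathcal N_*$ for which $w_{\Delta'}$ has this triple. Otherwise, for each triple there would be a $\Delta$ above which it never occurs; the union of these $\Delta$ and $\mathcal N_*$ gives a contradiction. We say that $w$ *has the fixed datum* if $x^0(w)=x^0$ and $\Phi(w)=\Phi$.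

**Step 3.** *We put $\pi$ on the same footing as $\mathcal N$ when its value lies in $X\otimes E$.* In type I let $\mathcal N^+=\mathcal N$, $Y^+=Y$; in type II let $\mathcal N^+=\mathcal N+F\pi$, $Y^+=Y\cap Y_\pi$. Let $\varepsilon:\mathcal N^+\to F$ be additive with $\varepsilon|_{\mathcal N}=0$ and, in type II, $\varepsilon(\pi)=1$. This is well defined as $\pi\notin\mathcal N$: otherwise $\Delta=\{\pi\}$ contradicts the hypothesis. $\mathcal N^+$ is an $F$-space. For $w\in Y^+$ and $\mu\in\mathcal N^+$ we have $\mu(w)\in X\otimes E$, so $\mu(w)=P_\mu(w)$. By (7), $Y^+$ is stable under every $g$ with $g|_{X_0}=\mathrm{id}$. The points $w_\Delta$ with the fixed triple lie in $Y^+$. Our goal is a $w\in Y^+$ with $\mathrm{ev}(P_\mu(w))=\varepsilon(\mu)$ for all $\mu\in\mathcal N^+$, and with $\pi(w)\notin R$ in type I as well.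

**Step 4.** *We compute how a deformation changes $P_\mu$.* Let $w\in Y^+$, $\mu\in\mathcal N^+$ and $g=1+\delta$ with $\delta|_{X_0}=0$. By (5), $\mu(gw)=\mu(w)+\delta\mu^h(w)$. Since $\delta=\delta\,\mathrm{pr}_c$,
$$P_\mu(gw)=P_\mu(w)+(\delta\otimes1)P^c_\mu(w),\qquad P^c_\mu(w):=(\mathrm{pr}_c\otimes1)P^h_\mu(w).\tag{8}$$
Let $f\in X^*$ with $f|_{X_0}=0$ and take $\delta(x)=f(x)d$. Both $w$ and $gw$ are in $Y^+$, so $d\otimes f(P^h_\mu(w))\in X\otimes E$, hence $f(P^h_\mu(w))\in E$. The slices of $P^c_\mu(w)$ are exactly these elements, so $P^c_\mu(w)\in X_c\otimes E$.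

**Where a direct linear correction stops.** We would like to choose $\delta$ with $\mathrm{ev}((\delta\otimes1)P^c_\mu(w))=\varepsilon(\mu)-\mathrm{ev}(P_\mu(w))$ for all $\mu\in\mathcal N^+$. This is a linear problem for $\delta$, and it requires that the right side vanish whenever $P^c_\mu(w)=0$. But $w$ is only known to be correct for finitely many $\mu$, and nothing in the set-up makes the family of $\mu$ with $P^c_\mu(w)=0$ independent of $w$, so we cannot arrange this in advance. The remedy is to work modulo $E_K$: by (6), the part in $E_{>K}$ is controlled by the datum alone.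

**Step 5.** *We define the functions that we do not try to correct, and show that they do not depend on $w$.* Call $\mu\in\mathcal N^+$ *rigid at* $w\in Y^+$ if $P^c_\mu(w)\in X_c\otimes E_K$. By (6), $f(P^h_\mu(w))_{>K}=\sigma(\sum_if(x_i)\rho_{\mu,i})$ for $f|_{X_0}=0$. So $\mu$ is rigid at $w$ iff $\sigma(\sum_i\varphi_i\rho_{\mu,i})=0$ for all $\varphi\in\Phi(w)$. Hence for points $w\in Y^+$ with the fixed datum rigidity of $\mu$ does not depend on $w$, and we say "$\mu$ is rigid". For instance, $\mu$ is rigid if all $\rho_{\mu,i}=0$, as in the example after Lemma 4.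

**Step 6.** *For rigid $\mu$ we turn the condition $\mathrm{ev}(P_\mu(w))=\varepsilon(\mu)$ into a closed one.* Let $\mu$ be rigid and let $w\in Y^+$ have the fixed datum. With $g=\mathrm{pr}_0=1+\mathrm{pr}_c$, (7) gives $\mathrm{pr}_0w\in Y^+$ and (8) gives $P_\mu(w)=P_\mu(\mathrm{pr}_0w)+P^c_\mu(w)$. Let $\kappa_\mu$ be the component in $X\otimes E_{>K}$ of $P_\mu(\mathrm{pr}_0w)\in X\otimes E$. By (6), $f(\kappa_\mu)=\sigma(f(Q_\mu(x^0)))$ for all $f\in X^*$, so $\kappa_\mu$ depends only on $\mu$ and $x^0$. As $P^c_\mu(w)\in X_c\otimes E_K$, we get $P_\mu(w)-\kappa_\mu\in X\otimes E_K$. By Lemma 6(2),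
$$W_\mu=\{w:\ P_\mu(w)-\kappa_\mu\in X\otimes E_K,\ \mathrm{ev}(P_\mu(w)-\kappa_\mu)=\varepsilon(\mu)+\mathrm{ev}(\kappa_\mu)\}$$
is closed, and for $w\in Y^+$ with the fixed datum, $w\in W_\mu$ iff $\mathrm{ev}(P_\mu(w))=\varepsilon(\mu)$.

**Step 7.** *We choose one point that is correct for all rigid functions at once.* By Noetherianity $\bigcap_{\mu\text{ rigid}}W_\mu=W_{\mu_1}\cap\dots\cap W_{\mu_l}$ with rigid $\mu_k$. Write $\mu_k=\gamma_k$ (type I) or $\mu_k=\gamma_k+\varepsilon(\mu_k)\pi$ (type II), with $\gamma_k\in\mathcal N$. Choose a finite $\Delta\supseteq\mathcal N_*\cup\{\gamma_1,\dots,\gamma_l\}$ such that $w=w_\Delta$ has the fixed triple. Then $w\in Y^+$, $\mathrm{ev}(P_{\gamma_k}(w))=0$ and, in type II, $\mathrm{ev}(P_\pi(w))=1$. So $\mathrm{ev}(P_{\mu_k}(w))=\varepsilon(\mu_k)$, that is, $w\in W_{\mu_k}$ for all $k$. Therefore $w\in W_\mu$ for every rigid $\mu$, and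
$$\mathrm{ev}(P_\mu(w))=\varepsilon(\mu)\quad\text{for every rigid }\mu\in\mathcal N^+.\tag{9}$$

## 10. Deforming the chosen point into a solution

Keep the point $w$ of (9).

**Step 1.** *We write the remaining errors as a linear functional.* Let $\eta(\mu)=\varepsilon(\mu)-\mathrm{ev}(P_\mu(w))$, and let $\bar P_\mu$ be the component in $X_c\otimes E_{>K}$ of $P^c_\mu(w)\in X_c\otimes E$. Both are additive in $\mu\in\mathcal N^+$. If $\bar P_\mu=0$, then $\mu$ is rigid, and $\eta(\mu)=0$ by (9). So $\eta(\mu)=\bar\eta(\bar P_\mu)$ for a linear functional $\bar\eta$ on the subspace $\{\bar P_\mu:\mu\in\mathcal N^+\}$. Extend it to a linear functional $\bar\eta$ on all of $X_c\otimes E_{>K}$.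

**Step 2.** *We realize this functional by a deformation; here we need the full dual $E^*$.* Define a linear map $\delta':X\to E^*\subseteq X$ by $\delta'|_{X_0}=0$ and, for $x\in X_c$,
$$\delta'(x)|_{E_K}=0,\qquad\delta'(x)(e)=\bar\eta(x\otimes e)\quad(e\in E_{>K}).$$
For $f\in X^*$ with $f|_{X_0}=0$ let $\delta_f=\delta'+f(\cdot)d$. Write $P^c_\mu(w)=\sum_sx_s\otimes e_s$ with $x_s\in X_c$, $e_s\in E$. As $d$ pairs to $0$ with $E$,
$$\mathrm{ev}\big((\delta_f\otimes1)P^c_\mu(w)\big)=\sum_s\delta'(x_s)(e_s)=\sum_s\bar\eta\big(x_s\otimes(e_s)_{>K}\big)=\bar\eta(\bar P_\mu)=\eta(\mu)\qquad(\mu\in\mathcal N^+).$$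
Put $w_f=(1+\delta_f)w$. It lies in $Y^+$, and by (8) $\mathrm{ev}(P_\mu(w_f))=\mathrm{ev}(P_\mu(w))+\eta(\mu)=\varepsilon(\mu)$ for all $\mu\in\mathcal N^+$. Since $\mu(w_f)=P_\mu(w_f)\in X\otimes E$, this gives $\mu(w_f)\in R$ for all $\mu\in\mathcal N$ and all such $f$.

**Step 3.** *We make sure that $\pi$ stays outside $R$; here we use the freedom in $f$, that is, the vector $d$.*

*Type II.* We have $\pi(w_0)\in X\otimes E$ and $\mathrm{ev}(\pi(w_0))=\varepsilon(\pi)=1$, so $\pi(w_0)\notin R$.

*Type I.* Let $\bar\pi$ be the image of $\pi(w)$ in $X\otimes(\Lambda/E)$; it is nonzero by the definition of type I. As $\psi_\pi\in X_0\otimes\mathcal O_n$, we have $\pi(w_f)=(1+\delta_f)\pi(w)$, so the image of $\pi(w_f)$ is $(1+\delta_f)\bar\pi$. If $(\mathrm{pr}_c\otimes1)\bar\pi=0$, then $\bar\pi\in X_0\otimes(\Lambda/E)$ and $(1+\delta_0)\bar\pi=\bar\pi\ne0$. Otherwise choose $f\in X^*$ with $f|_{X_0}=0$ and $f(\bar\pi)\ne0$. Then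
$$(1+\delta_f)\bar\pi-(1+\delta_0)\bar\pi=d\otimes f(\bar\pi)\ne0,$$
so one of $(1+\delta_f)\bar\pi$, $(1+\delta_0)\bar\pi$ is nonzero. Thus $\pi(w_f)\notin X\otimes E$ or $\pi(w_0)\notin X\otimes E$, and $R\subseteq X\otimes E$.

In every case there is a point at which all $\mu\in\mathcal N$ have values in $R$ and $\pi$ does not. This proves Proposition 3. By the Claim of Section 6, $H$ is $q_\omega$-compact. Together with Section 4 (class $3$, metabelian, exponent $4$) and Section 5 ($H*C$ is not $q_\omega$-compact for $C\ne1$) this proves Theorem A. Since $H$ is not equationally Noetherian by Section 5, it also completes the proof of Theorem B. $\blacksquare$
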